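\title{The continuum hypothesis and the square of a $\sigma$-closed $\aleph_2$-cc poset}

\begin{abstract}
We show that the continuum hypothesis implies the existence of a $\sigma$-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc, and that the existence of such a poset is in fact equivalent to the continuum hypothesis. More generally, let $\lambda$ be a regular uncountable cardinal that is not measurable. Then $\lambda^{<\lambda}=\lambda$ holds if and only if for every $n\ge 1$ there is a ${<}\lambda$-closed poset whose $n$-th power is $\lambda^+$-cc and whose $(n+1)$-st power is not. A coherent sequence of functions yields a family of posets $P_A$, indexed by subsets $A\subseteq\lambda^+$, and a $\lambda$-complete filter on $\lambda^+$ that decides which products of these posets are $\lambda^+$-cc. The examples exist because this filter cannot be an ultrafilter.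
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{P}=\langle P,\le\rangle$ be a poset. Its elements are called \emph{conditions}; two conditions are \emph{compatible} if they have a common lower bound, and an \emph{antichain} is a set of pairwise incompatible conditions. For an infinite cardinal $\kappa$, the poset $\mathbb{P}$ is \emph{$\kappa$-cc} if every set of $\kappa$ many conditions contains two distinct compatible ones, that is, if there is no antichain of size $\kappa$. It is \emph{$\kappa$-Knaster} if every set of $\kappa$ many conditions has a subset of size $\kappa$ whose members are pairwise compatible. It is \emph{${<}\lambda$-closed} if every decreasing sequence of length less than $\lambda$ has a lower bound, and \emph{$\sigma$-closed} means ${<}\omega_1$-closed. It is \emph{$\sigma$-directed-closed} if every countable directed set (a set in which any two members have a lower bound inside the set) has a lower bound. A $\sigma$-closed poset is $\sigma$-directed-closed: if $D=\{d_n: n<\omega\}$ is directed, choose $p_0=d_0$ and $p_{n+1}\in D$ below $p_n$ and $d_{n+1}$, and take a lower bound of the $p_n$. Products $\prod_{i<\tau}\mathbb{P}_i$ and powers $\mathbb{P}^\tau$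 consist of all sequences of length $\tau$ and carry the coordinatewise order, so two elements are compatible exactly when they are compatible in every coordinate.

Does the chain condition pass to the square? Given $\kappa$ many pairs $(p_\alpha,q_\alpha)$ of conditions of a $\kappa$-cc poset, we find two indices whose first coordinates are compatible and two indices whose second coordinates are compatible, but nothing makes these the same two indices. The Knaster property removes the obstacle: for regular $\kappa$, thin the family to $\kappa$ many pairs whose first coordinates are pairwise compatible or equal, then thin again for the second coordinates. Hence finite powers of a $\kappa$-Knaster poset are $\kappa$-Knaster.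

We are concerned with $\sigma$-closed posets and $\kappa=\aleph_2$, and here the size of the continuum matters. If CH fails, a $\sigma$-closed $\aleph_2$-cc poset is degenerate and all its finite powers are $\aleph_2$-cc (Proposition~\ref{prop:necessary}). If CH holds, there are nondegenerate examples, such as the countable partial functions from $\omega_2$ to $2$ under reverse inclusion. This example is even $\aleph_2$-Knaster: $\aleph_2$ many functions have $\aleph_2$ many domains, the $\Delta$-system lemma produces $\aleph_2$ many domains whose pairwise intersections equal one countable set $r$, and since $2^{\aleph_0}=\aleph_1$, on $\aleph_2$ many of these domains the chosen functions agree on $r$. It is known that CH entails a $\sigma$-directed-closed $\aleph_2$-Knaster poset whose $\omega$-th power is not $\aleph_2$-cc. For the square, the following is posed as an open problem in \cite{slides}.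

\begin{quote}
\emph{Does CH entail a $\sigma$-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc?}
\end{quote}

Such a poset must be $\aleph_2$-cc without being $\aleph_2$-Knaster, so its chain condition cannot come from a $\Delta$-system argument alone. A direct construction, by a recursion of length $\omega_2$ that destroys potential antichains one at a time, faces $2^{\aleph_2}$ candidates, and CH gives no way to list or anticipate them. One might therefore guess that CH is too weak. The answer is nevertheless positive. The posets $P_A$ in the following statement consist of countable subsets of $\omega_2$ and are introduced in Definition~\ref{def:PA}; disjoint sums are recalled in Section~\ref{sec:prelim}.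

\begin{theorem}\label{thm:CH}
Assume CH. There is a set $A\subseteq\omega_2$ such that $P_A$ and $P_{\omega_2\setminus A}$ are $\sigma$-closed and $\aleph_2$-cc, while $P_A\times P_{\omega_2\setminus A}$ is not $\aleph_2$-cc. Consequently their disjoint sum is a $\sigma$-closed (hence $\sigma$-directed-closed) $\aleph_2$-cc poset of size $\aleph_2$ whose square is not $\aleph_2$-cc.
\end{theorem}

The proof costs no more for other cardinals and other finite powers.

\begin{theorem}\label{thm:general}
Let $\lambda$ be a regular uncountable cardinal that is not measurable. The following are equivalent.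
\begin{enumerate}
\item[(1)] $\lambda^{<\lambda}=\lambda$.
\item[(2)] There is a ${<}\lambda$-closed $\lambda^+$-cc poset whose square is not $\lambda^+$-cc.
\item[(3)] For every $n$ with $1\le n<\omega$ there is a ${<}\lambda$-closed poset $\mathbb{P}$ such that $\mathbb{P}^n$ is $\lambda^+$-cc and $\mathbb{P}^{n+1}$ is not.
\end{enumerate}
Moreover, (1) implies that there is a ${<}\lambda$-closed poset all of whose finite powers are $\lambda^+$-cc and whose $\omega$-th power is not. The posets obtained from (1) have size $\lambda^+$ and are disjoint sums of posets $P_A$; any fewer than $\lambda$ pairwise compatible conditions in one summand have a greatest lower bound, namely their union.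
\end{theorem}

\begin{corollary}\label{cor:CH}
CH holds if and only if there is a $\sigma$-closed $\aleph_2$-cc poset whose square is not $\aleph_2$-cc.
\end{corollary}

Here is the method, for $\lambda=\omega_1$. Color the pairs of ordinals below $\omega_2$ with two colors, and for each color take the poset of countable homogeneous sets of that color, ordered by reverse inclusion. Both posets are $\sigma$-closed, and in their product the elements $(\{\alpha\},\{\alpha\})$ form an antichain of size $\aleph_2$, since no pair has both colors. The whole difficulty is the chain condition of the factors: among any $\aleph_2$ many homogeneous sets there must be two, $x$ and $y$, such that \emph{all} of the possibly infinitely many pairs between $x$ and $y$ have the right color. We therefore use colorings in which these pairs are tied together. We attach to each $\alpha<\omega_2$ a function $e_\alpha:\alpha\to\omega_1$ so that any two of the functions agree off a countable set, and we color a pair according to whether the first point of disagreement of $e_\alpha$ and $e_\beta$ lies in $A$. After thinning a large family of conditions, the compatibility of two members depends on whether a \emph{single}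 ordinal lies in $A$ (Sections~\ref{sec:pairs} and~\ref{sec:filter}). The same thinning shows that the sets $B$ for which $P_{\omega_2\setminus B}$ has a large antichain form a $\sigma$-complete filter on $\omega_2$ that contains all final segments. If no set $A$ were as in Theorem~\ref{thm:CH}, this filter would be an ultrafilter, and $\omega_2$ carries no $\sigma$-complete nonprincipal ultrafilter (Section~\ref{sec:split}). So $A$ is never constructed, and no list of potential antichains is needed.

All arguments take place in ZFC. We write the proof once, for general $\lambda$; a reader interested in Theorem~\ref{thm:CH} only may read $\omega_1$ for $\lambda$, $\omega_2$ for $\lambda^+$, ``countable'' for ``small'', and CH for $\lambda^{<\lambda}=\lambda$.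

\section{Conventions and standard facts}\label{sec:prelim}

Throughout, $\lambda$ is a regular uncountable cardinal. An ordinal is the set of smaller ordinals, and $[\eta,\nu)=\nu\setminus\eta$. A set is \emph{small} if its size is less than $\lambda$. By regularity, a union of fewer than $\lambda$ small sets is small.

\subsection*{Counting}
The cardinal $\lambda^{<\lambda}$ is the number of sequences of length less than $\lambda$ of elements of $\lambda$. So if $\lambda^{<\lambda}=\lambda$ and $|Y|\le\lambda$, then $Y$ has at most $\lambda$ small subsets, and there are at most $\lambda$ sequences of length less than $\lambda$ of elements of $Y$. For $\lambda=\omega_1$ we have $\lambda^{<\lambda}=\aleph_1^{\aleph_0}=2^{\aleph_0}$, because $2^{\aleph_0}\le\aleph_1^{\aleph_0}\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$; so $\omega_1^{<\omega_1}=\omega_1$ is equivalent to CH.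

\subsection*{Stationary sets}
A set $C\subseteq\lambda^+$ is \emph{club} if it is unbounded in $\lambda^+$ and contains the supremum of each of its nonempty bounded subsets. A set $S\subseteq\lambda^+$ is \emph{stationary} if it meets every club; it is then unbounded and has size $\lambda^+$. The intersection of at most $\lambda$ clubs is club. Consequently the intersection of a stationary set with a club is stationary, and a function on a stationary set that takes at most $\lambda$ values is constant on a stationary subset. \emph{Fodor's lemma} says that if $S$ is stationary and $f(\nu)<\nu$ for all $\nu\in S$, then $f$ is constant on a stationary subset of $S$. The set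
\[
E=\{\nu<\lambda^+:\mathrm{cf}(\nu)=\lambda\}
\]
is stationary, since the supremum of the first $\lambda$ elements of a club belongs to the club and has cofinality $\lambda$. A small subset of an ordinal $\nu\in E$ is bounded in $\nu$.

\subsection*{The $\Delta$-system lemma}
A family of sets is a \emph{$\Delta$-system with root $r$} if any two distinct members have intersection $r$. If $\theta>\kappa\ge\omega$, $\theta$ is regular and $|\alpha|^{<\kappa}<\theta$ for all $\alpha<\theta$, then every family of $\theta$ many sets of size less than $\kappa$ contains a $\Delta$-system of size $\theta$ \cite[Thm.~II.1.6]{kunen}. With $\kappa=\lambda$ and $\theta=\lambda^+$: if $\lambda^{<\lambda}=\lambda$, every family of $\lambda^+$ many small sets contains a $\Delta$-system of size $\lambda^+$.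

\subsection*{Filters}
A filter on a set $Y$ is a nonempty family of subsets of $Y$ that is closed under supersets and finite intersections. It is \emph{proper} if it omits $\emptyset$, and \emph{$\lambda$-complete} if it is closed under intersections of fewer than $\lambda$ members; $\sigma$-complete means $\omega_1$-complete. An \emph{ultrafilter} is a proper filter that contains $B$ or $Y\setminus B$ for every $B\subseteq Y$, and it is \emph{nonprincipal} if it contains no singleton. The cardinal $\lambda$ is \emph{measurable} if there is a $\lambda$-complete nonprincipal ultrafilter on $\lambda$.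

\subsection*{Disjoint sums}
The \emph{disjoint sum} of posets $\mathbb{Q}_i$ $(i\in I)$ is the set of pairs $(i,q)$ with $q\in\mathbb{Q}_i$, where $(i,q)\le(j,q')$ if and only if $i=j$ and $q\le q'$ in $\mathbb{Q}_i$. Two conditions are compatible exactly when they lie in the same summand and are compatible there. Three facts follow.
\begin{enumerate}
\item[(S1)] A sum of ${<}\lambda$-closed posets is ${<}\lambda$-closed, since a decreasing sequence stays in one summand.
\item[(S2)] If a summand is not $\lambda^+$-cc, the sum is not. If $|I|\le\lambda$ and all summands are $\lambda^+$-cc, so is the sum, since a set of size $\lambda^+$ has $\lambda^+$ elements in one summand.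
\item[(S3)] The $\tau$-th power of the sum is isomorphic to the disjoint sum, over all $s:\tau\to I$, of the products $\prod_{j<\tau}\mathbb{Q}_{s(j)}$.
\end{enumerate}
In particular $\mathbb{Q}_0\times\mathbb{Q}_1$ is a summand of the square of the sum of $\mathbb{Q}_0$ and $\mathbb{Q}_1$, so the question about squares is a question about products of two posets.

\section{Closed posets when $\lambda^{<\lambda}>\lambda$}\label{sec:necessary}

Closure and the chain condition work against each other: closure lets us continue a tree of incompatible extensions through limit levels, and the chain condition bounds the width of the tree. When $\lambda^{<\lambda}>\lambda$, only degenerate posets have both properties.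

\begin{proposition}\label{prop:necessary}
Suppose $\lambda^{<\lambda}>\lambda$. Then every ${<}\lambda$-closed $\lambda^+$-cc poset $\mathbb{P}$ is a union of at most $\lambda$ sets of pairwise compatible conditions, and every finite power of $\mathbb{P}$ is $\lambda^+$-cc.
\end{proposition}

\begin{proof}
First we find a cardinal $\mu<\lambda$ with $2^\mu>\lambda$. Since $\lambda$ is regular, every sequence of length $\tau<\lambda$ in $\lambda$ takes its values in some $\gamma<\lambda$. For fixed $\tau$ and $\gamma$ there are at most $2^{\mu}$ such sequences, where $\mu=\max\{|\tau|,|\gamma|,\aleph_0\}<\lambda$. If $2^\mu\le\lambda$ held for all $\mu<\lambda$, we would get $\lambda^{<\lambda}\le\lambda\cdot\lambda\cdot\lambda=\lambda$. So fix $\mu<\lambda$ with $2^\mu\ge\lambda^+$.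

Call a condition $q$ an \emph{atom} if any two conditions below $q$ are compatible. We claim that below every condition $p$ there is an atom. Suppose there is none below $p$. By recursion on the length of binary sequences $s$ of length at most $\mu$, define $p_s\le p$ so that $p_t\le p_s$ whenever $t$ extends $s$. Let $p_\emptyset=p$. Given $p_s$, which is not an atom, let $p_{s^\frown 0}$ and $p_{s^\frown 1}$ be incompatible conditions below it. If $s$ has limit length $\gamma\le\mu<\lambda$, let $p_s$ be a lower bound of the decreasing sequence $\langle p_{s\upharpoonright\delta}:\delta<\gamma\rangle$. If $f\ne g$ have length $\mu$ and first differ at $\delta$, then $p_f$ and $p_g$ lie below the incompatible conditions $p_{f\upharpoonright(\delta+1)}$ and $p_{g\upharpoonright(\delta+1)}$. So the $p_f$ form an antichain of size $2^\mu\ge\lambda^+$, a contradiction.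

Let $\mathcal{A}$ be maximal among antichains that consist of atoms. Then $|\mathcal{A}|\le\lambda$. For $a\in\mathcal{A}$ let $L_a$ be the set of conditions compatible with $a$. Every condition $p$ lies in some $L_a$: an atom $q\le p$ is compatible with some $a\in\mathcal{A}$ by maximality, and then so is $p$. If $p,p'\in L_a$, take $r\le p,a$ and $r'\le p',a$; then $r$ and $r'$ are compatible because $a$ is an atom, and so $p$ and $p'$ are compatible. Finally, $\mathbb{P}^n$ is the union of the at most $\lambda$ sets $L_{a_0}\times\dots\times L_{a_{n-1}}$, each of which consists of pairwise compatible elements, and any $\lambda^+$ elements of $\mathbb{P}^n$ include two in the same set.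
\end{proof}

\section{A coherent sequence and the posets $P_A$}\label{sec:coherent}

We want functions $e_\alpha:\alpha\to\lambda$ with two opposed properties. Any two should nearly agree, which is what ties the points of disagreement together; the zero functions do this. Yet any $\lambda^+$ of them should include two that actually disagree; for this it is enough that each $e_\alpha$ takes each value rarely, as injections do. The two demands can be met at once.

\begin{lemma}\label{lem:coherent}
There are functions $e_\alpha:\alpha\to\lambda$ $(\alpha<\lambda^+)$ such that
\begin{enumerate}
\item[(a)] $\{\xi<\alpha:e_\alpha(\xi)\le j\}$ is small for all $\alpha<\lambda^+$ and $j<\lambda$;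
\item[(b)] $\{\xi<\beta:e_\beta(\xi)\ne e_\alpha(\xi)\}$ is small for all $\beta<\alpha<\lambda^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use recursion on $\alpha$. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$. The successor step adds at most one point to each set in (a), and it preserves (b) because $e_{\alpha+1}$ extends $e_\alpha$.

Let $\alpha$ be a limit ordinal. Fix an increasing continuous sequence $\langle\alpha_i:i<\mathrm{cf}(\alpha)\rangle$ cofinal in $\alpha$ with $\alpha_0=0$. By continuity, the intervals $[\alpha_i,\alpha_{i+1})$ partition $\alpha$. Gluing together the restrictions of $e_{\alpha_{i+1}}$ to these intervals would give (b), but when $\mathrm{cf}(\alpha)=\lambda$ it could destroy (a), as there are then $\lambda$ many intervals. We therefore raise the values on the $i$-th interval to at least $i$: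
\[
e_\alpha(\xi)=\max\{e_{\alpha_{i+1}}(\xi),\,i\}\qquad\text{for }\xi\in[\alpha_i,\alpha_{i+1}).
\]
The values are below $\lambda$ because $i<\mathrm{cf}(\alpha)\le\lambda$.

For (a), if $\xi\in[\alpha_i,\alpha_{i+1})$ and $e_\alpha(\xi)\le j$, then $i\le j$ and $e_{\alpha_{i+1}}(\xi)\le j$. So the set in (a) is contained in the union, over those $i<\mathrm{cf}(\alpha)$ with $i\le j$, of the small sets $\{\xi<\alpha_{i+1}:e_{\alpha_{i+1}}(\xi)\le j\}$. There are fewer than $\lambda$ such $i$.

For (b), let $\beta<\alpha$ and pick $k<\mathrm{cf}(\alpha)$ with $\beta\le\alpha_k$; then $k<\lambda$. Let $\xi<\beta$ satisfy $e_\alpha(\xi)\ne e_\beta(\xi)$, and let $\xi\in[\alpha_i,\alpha_{i+1})$. Then $i<k$, since $\alpha_i\le\xi<\alpha_k$. Either $e_\alpha(\xi)\ne e_{\alpha_{i+1}}(\xi)$, which means $e_{\alpha_{i+1}}(\xi)<i$, or else $e_{\alpha_{i+1}}(\xi)=e_\alpha(\xi)\ne e_\beta(\xi)$. Thus $\xi$ belongs to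
\[
\{\zeta<\alpha_{i+1}:e_{\alpha_{i+1}}(\zeta)<i\}\ \cup\ \{\zeta<\min(\beta,\alpha_{i+1}):e_{\alpha_{i+1}}(\zeta)\ne e_\beta(\zeta)\}.
\]
The first set is small by (a) for $\alpha_{i+1}$ and the second by (b) for the ordinals $\beta,\alpha_{i+1}<\alpha$. The union of these sets over $i<k$ is small.
\end{proof}

\begin{example}
Let $\lambda=\omega_1$. For countable $\alpha$ both conditions are vacuous. At $\alpha=\omega_1$ the choice $\alpha_i=i$ gives $e_{\omega_1}(i)=\max\{e_{i+1}(i),i\}=\max\{0,i\}=i$, the identity. At $\alpha=\omega_1+\omega_1$ the choice $\alpha_{1+i}=\omega_1+i$ gives the identity on $\omega_1$ and $e_\alpha(\omega_1+i)=1+i$. Without the maximum, $e_{\omega_1}$ would be the zero function, in violation of (a).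
\end{example}

Fix a sequence as in Lemma~\ref{lem:coherent} for the rest of the paper. For $\eta<\lambda^+$ let
\[
T_\eta=\{e_\alpha\upharpoonright\eta:\eta\le\alpha<\lambda^+\}.
\]
One may picture $T_\eta$ as the $\eta$-th level of a tree of functions ordered by extension. Property (b) is used only through the next lemma.

\begin{lemma}\label{lem:consequences}
\begin{enumerate}
\item[(i)] If $\nu\in E$ and $a\subseteq\lambda^+\setminus\nu$ is small, there is $\eta<\nu$ such that $e_\alpha$ and $e_\nu$ agree on $[\eta,\nu)$ for all $\alpha\in a$.
\item[(ii)] If $\lambda^{<\lambda}=\lambda$, then $|T_\eta|\le\lambda$ for every $\eta<\lambda^+$.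
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (b), the union over $\alpha\in a$ of the sets $\{\xi<\nu:e_\alpha(\xi)\ne e_\nu(\xi)\}$ is a small subset of $\nu$, so it is contained in some $\eta<\nu$.

(ii) By (b), a member $f$ of $T_\eta$ is determined by its restriction to the small set on which it differs from $e_\eta$. This restriction is a small subset of $\eta\times\lambda$, a set of size at most $\lambda$.
\end{proof}

\begin{definition}\label{def:PA}
For distinct $\alpha,\beta<\lambda^+$ let $\Delta(\alpha,\beta)$ be the least $\xi<\min(\alpha,\beta)$ with $e_\alpha(\xi)\ne e_\beta(\xi)$; if there is no such $\xi$, then $\Delta(\alpha,\beta)$ is undefined. For $X\subseteq\lambda^+$ let $\Delta[X]$ be the set of all defined values $\Delta(\alpha,\beta)$ with $\alpha\ne\beta$ in $X$. For $A\subseteq\lambda^+$ let $P_A$ be the set of all small $x\subseteq\lambda^+$ such that for all $\alpha\ne\beta$ in $x$ the value $\Delta(\alpha,\beta)$ is defined and belongs to $A$. Order $P_A$ by reverse inclusion: $x\le y$ if and only if $x\supseteq y$.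
\end{definition}

\begin{lemma}\label{lem:basic}
Let $A\subseteq\lambda^+$.
\begin{enumerate}
\item[(i)] Conditions $x,y\in P_A$ are compatible if and only if $x\cup y\in P_A$. In particular, for $\alpha\ne\beta$ the conditions $\{\alpha\}$ and $\{\beta\}$ are compatible if and only if $\Delta(\alpha,\beta)$ is defined and belongs to $A$.
\item[(ii)] The union of fewer than $\lambda$ pairwise compatible conditions is a condition and is their greatest lower bound. In particular $P_A$ is ${<}\lambda$-closed.
\item[(iii)] If $\lambda^{<\lambda}=\lambda$, then $|P_A|=\lambda^+$.
\end{enumerate}
\end{lemma}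

\begin{proof}
(i) A common lower bound includes $x\cup y$, and subsets of conditions are conditions.

(ii) The union $u$ is small. Two elements of $u$ lie in $x\cup y$ for some $x,y$ in the family, and $x\cup y\in P_A$ by (i). So $u\in P_A$, and every lower bound of the family includes $u$.

(iii) All singletons are conditions. Every condition is a small subset of some $\gamma<\lambda^+$, and each $\gamma$ has at most $\lambda$ small subsets.
\end{proof}

\section{Two conditions with two elements}\label{sec:pairs}

The effect of coherence is first visible for conditions with two elements. Let $\lambda=\omega_1$ and assume CH. Take $\nu<\mu$ in $E$ and two conditions of $P_A$,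
\[
x=\{\alpha,\alpha'\}\subseteq[\nu,\mu),\qquad y=\{\beta,\beta'\}\subseteq[\mu,\omega_2).
\]
They are compatible exactly when the four values $\Delta(\alpha,\beta)$, $\Delta(\alpha',\beta')$, $\Delta(\alpha,\beta')$, $\Delta(\alpha',\beta)$ are defined and lie in $A$. Suppose that for some $\eta<\nu$ the two conditions are aligned as follows.
\begin{itemize}
\item Above $\eta$: $e_\alpha$ and $e_{\alpha'}$ agree with $e_\nu$ on $[\eta,\nu)$, and $e_\beta$ and $e_{\beta'}$ agree with $e_\mu$ on $[\eta,\mu)$.
\item Below $\eta$: $e_\alpha$ and $e_\beta$ have the same restriction $s$ to $\eta$; $e_{\alpha'}$ and $e_{\beta'}$ have the same restriction $s'$; and $e_\nu$ and $e_\mu$ have the same restriction.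
\end{itemize}
Suppose also that $\xi=\Delta(\nu,\mu)$ is defined; then $\eta\le\xi<\nu$. The functions $e_\alpha$ and $e_\beta$ agree below $\eta$, and on $[\eta,\nu)$ they copy $e_\nu$ and $e_\mu$, which first differ at $\xi$. Hence $\Delta(\alpha,\beta)=\xi$, and $\Delta(\alpha',\beta')=\xi$ for the same reason. If $s=s'$, the same computation gives $\Delta(\alpha,\beta')=\Delta(\alpha',\beta)=\xi$. If $s\ne s'$ and $\zeta<\eta$ is the first point where they differ, then $\Delta(\alpha,\beta')=\Delta(\alpha',\beta)=\zeta$; but also $\zeta=\Delta(\alpha,\alpha')$, which lies in $A$ because $x$ is a condition (Figure~\ref{fig:tree}). In both cases the four requirements collapse to the single requirement $\xi\in A$: the conditions $x$ and $y$ are compatible if and only if $\{\nu\}$ and $\{\mu\}$ are.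

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[dotted] (-3.6,0.7) node[left] {$\zeta$} -- (3.6,0.7);
\draw[dashed] (-3.6,1.5) node[left] {$\eta$} -- (3.6,1.5);
\draw[dotted] (-3.6,2.3) node[left] {$\xi$} -- (3.6,2.3);
\draw[dashed] (-3.6,3.2) node[left] {$\nu$} -- (3.6,3.2);
\draw[dashed] (-3.6,4.5) node[left] {$\mu$} -- (3.6,4.5);
\draw[thick] (0,0) -- (0,0.7) -- (-2,1.5) node[below left] {$s$} -- (-2,2.3) -- (-2.8,3.6) node[above] {$e_\alpha$};
\draw[thick] (-2,2.3) -- (-1.2,4.9) node[above] {$e_\beta$};
\draw[thick] (0,0.7) -- (2,1.5) node[below right] {$s'$} -- (2,2.3) -- (1.2,3.6) node[above] {$e_{\alpha'}$};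
\draw[thick] (2,2.3) -- (2.8,4.9) node[above] {$e_{\beta'}$};
\end{tikzpicture}
\caption{The functions attached to two aligned conditions $\{\alpha,\alpha'\}$ and $\{\beta,\beta'\}$, drawn as paths that separate at their first point of disagreement. Below level $\eta$ both conditions have the same pair of restrictions $s\ne s'$. Between levels $\eta$ and $\nu$, the functions $e_\alpha,e_{\alpha'}$ copy $e_\nu$ and the functions $e_\beta,e_{\beta'}$ copy $e_\mu$. So each pair between the two conditions separates either at the old level $\zeta=\Delta(\alpha,\alpha')$ or at the one new level $\xi=\Delta(\nu,\mu)$.}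
\label{fig:tree}
\end{figure}

Alignment is not a coincidence. Given $\aleph_2$ many pairwise disjoint two-element conditions, attach to each $\nu\in E$ one that lies above $\nu$. Lemma~\ref{lem:consequences}(i) gives each $\nu$ its own level $\eta_\nu<\nu$, Fodor's lemma makes the level the same for stationarily many $\nu$, and the restrictions to that level can be frozen because there are only $\aleph_1$ possibilities for them. Thus an antichain of $\aleph_2$ many disjoint pairs casts a shadow, an antichain of $\aleph_2$ many singletons $\{\nu\}$, even though these $\nu$ need not belong to any of the pairs. The number of elements of a condition entered only in bounding the exceptional points below $\nu$ and in counting restrictions, and both steps tolerate countable conditions.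

\section{The filter and the chain condition of products}\label{sec:filter}

\emph{In this section and the next we assume $\lambda^{<\lambda}=\lambda$.} The following lemma performs the alignment for small sets, and for fewer than $\lambda$ families of them at once; the families will be the coordinates of a product in one application and the members of a filter in the other.

\begin{lemma}[Alignment]\label{lem:align}
Let $1\le\tau<\lambda$, and for $\nu\in E$ and $i<\tau$ let $a^i_\nu$ be a small subset of $\lambda^+\setminus\nu$. There is a stationary set $S\subseteq E$ such that for all $\nu<\mu$ in $S$ and all $i<\tau$: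
\begin{enumerate}
\item[(i)] $a^i_\nu\subseteq\mu$;
\item[(ii)] if $\Delta(\nu,\mu)$ is defined, then for all $\alpha\in a^i_\nu$ and $\beta\in a^i_\mu$ the value $\Delta(\alpha,\beta)$ is defined and belongs to $\{\Delta(\nu,\mu)\}\cup\Delta[a^i_\nu]$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $a_\nu=\bigcup_{i<\tau}a^i_\nu$ is small. By Lemma~\ref{lem:consequences}(i) there is $\eta_\nu<\nu$ such that $e_\alpha$ and $e_\nu$ agree on $[\eta_\nu,\nu)$ for all $\alpha\in a_\nu$. By Fodor's lemma there are $\eta$ and a stationary $S_0\subseteq E$ with $\eta_\nu=\eta$ for all $\nu\in S_0$.

For $\nu\in S_0$ let $t^i_\nu=\{e_\alpha\upharpoonright\eta:\alpha\in a^i_\nu\}$, a small subset of $T_\eta$. Since $|T_\eta|\le\lambda$ and $\lambda^{<\lambda}=\lambda$, there are at most $\lambda$ small subsets of $T_\eta$ and at most $\lambda$ sequences of length $\tau$ of such subsets. So the map $\nu\mapsto(e_\nu\upharpoonright\eta,\langle t^i_\nu:i<\tau\rangle)$ takes at most $\lambda$ values and is constant on a stationary set $S_1\subseteq S_0$.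

Let $C$ be the set of $\mu<\lambda^+$ such that $a_\nu\subseteq\mu$ for all $\nu\in E\cap\mu$. It is closed, since a supremum of members of $C$ inherits the defining property. It is unbounded: given $\gamma_0$, choose $\gamma_0<\gamma_1<\cdots$ so that $\gamma_{n+1}$ includes the union of the $a_\nu$ with $\nu\in E\cap\gamma_n$, a set of size at most $\lambda$; then $\sup_n\gamma_n\in C$. Let $S=S_1\cap C$. Then $S$ is stationary and (i) holds.

For (ii), let $\nu<\mu$ be in $S$ with $\xi=\Delta(\nu,\mu)$ defined. Since $e_\nu\upharpoonright\eta=e_\mu\upharpoonright\eta$, we have $\eta\le\xi<\nu$. Let $\alpha\in a^i_\nu$ and $\beta\in a^i_\mu$, so that $\nu\le\alpha<\mu\le\beta$.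

\emph{Case 1: $e_\alpha\upharpoonright\eta=e_\beta\upharpoonright\eta$.} On $[\eta,\nu)$ the function $e_\alpha$ equals $e_\nu$ and $e_\beta$ equals $e_\mu$. So $e_\alpha$ and $e_\beta$ agree on $\eta$ and on $[\eta,\xi)$ and differ at $\xi<\alpha$. Hence $\Delta(\alpha,\beta)=\xi$.

\emph{Case 2: $e_\alpha\upharpoonright\eta\ne e_\beta\upharpoonright\eta$.} Since $e_\beta\upharpoonright\eta\in t^i_\mu=t^i_\nu$, there is $\alpha'\in a^i_\nu$ with $e_{\alpha'}\upharpoonright\eta=e_\beta\upharpoonright\eta$, and $\alpha'\ne\alpha$ by the case assumption. The least $\zeta<\eta$ with $e_\alpha(\zeta)\ne e_\beta(\zeta)$ is then equal to both $\Delta(\alpha,\beta)$ and $\Delta(\alpha,\alpha')$, so $\Delta(\alpha,\beta)\in\Delta[a^i_\nu]$.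
\end{proof}

If antichains reduce to antichains of singletons, we should record for which $A$ the latter exist. By Lemma~\ref{lem:basic}(i), the singletons $\{\alpha\}$ with $\alpha\in X$ form an antichain in $P_A$ exactly when $\Delta[X]\cap A=\emptyset$. This suggests the following definition.

\begin{definition}\label{def:filter}
Let $\mathcal{F}$ be the family of all $B\subseteq\lambda^+$ such that $\Delta[X]\subseteq B$ for some $X\subseteq\lambda^+$ of size $\lambda^+$. Let $\mathcal{F}^+$ be the family of all $A\subseteq\lambda^+$ with $\lambda^+\setminus A\notin\mathcal{F}$; its members are called \emph{positive}.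
\end{definition}

Thus $A$ is positive if and only if $A$ meets $\Delta[X]$ for every $X$ of size $\lambda^+$, and supersets of positive sets are positive. The definition does not make it apparent that $\mathcal{F}$ is closed under intersections, since two sets $X_0,X_1$ of size $\lambda^+$ may be disjoint. Alignment supplies a third set whose $\Delta$-values are realized in both.

\begin{proposition}\label{prop:filter}
$\mathcal{F}$ is a proper $\lambda$-complete filter on $\lambda^+$ that contains $[\eta,\lambda^+)$ for every $\eta<\lambda^+$.
\end{proposition}

\begin{proof}
The family $\mathcal{F}$ is closed under supersets by definition.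

\emph{Final segments.} Since $|T_\eta|\le\lambda$, there is a set $X\subseteq[\eta,\lambda^+)$ of size $\lambda^+$ on which $\alpha\mapsto e_\alpha\upharpoonright\eta$ is constant. Then $\Delta[X]\subseteq[\eta,\lambda^+)$.

\emph{Properness.} Suppose $|X|=\lambda^+$ and $\Delta[X]=\emptyset$. Then $e_\alpha\subseteq e_\beta$ for all $\alpha<\beta$ in $X$, and the union of the $e_\alpha$ $(\alpha\in X)$ is a function $F:\lambda^+\to\lambda$. Some value $j$ is taken $\lambda^+$ times. Choose $\lambda$ many points of $F^{-1}\{j\}$ and an $\alpha\in X$ above all of them. Then $e_\alpha=F\upharpoonright\alpha$ takes the value $j$ at $\lambda$ many points, contrary to property (a).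

\emph{Completeness.} Let $1\le\tau<\lambda$, and for $i<\tau$ let $\Delta[X_i]\subseteq B_i$ with $|X_i|=\lambda^+$. Each $X_i$ is unbounded, so we may apply Lemma~\ref{lem:align} to the singletons $a^i_\nu=\{\min(X_i\setminus\nu)\}$ and obtain $S$. Let $\xi=\Delta(\nu,\mu)$ with $\nu<\mu$ in $S$, let $i<\tau$, and let $\alpha,\beta\in X_i$ be the elements of $a^i_\nu$ and $a^i_\mu$. Then $\alpha<\mu\le\beta$, and $\Delta[a^i_\nu]=\emptyset$ because $a^i_\nu$ is a singleton. So $\xi=\Delta(\alpha,\beta)\in\Delta[X_i]$. Hence $\Delta[S]\subseteq\bigcap_{i<\tau}B_i$, and $|S|=\lambda^+$.
\end{proof}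

The filter determines the chain condition of every short product of posets $P_A$.

\begin{proposition}\label{prop:cc}
Let $1\le\tau<\lambda$ and $A_i\subseteq\lambda^+$ for $i<\tau$. Then $\prod_{i<\tau}P_{A_i}$ is $\lambda^+$-cc if and only if $\bigcap_{i<\tau}A_i$ is positive. In particular, $P_A$ is $\lambda^+$-cc if and only if $A$ is positive, and in that case $P_A^\tau$ is $\lambda^+$-cc for every such $\tau$.
\end{proposition}

\begin{proof}
Write $A^*=\bigcap_{i<\tau}A_i$. Suppose first that $A^*$ is not positive, and let $X$ have size $\lambda^+$ with $\Delta[X]\cap A^*=\emptyset$. For $\alpha\ne\beta$ in $X$, the value $\Delta(\alpha,\beta)$ is undefined or lies outside some $A_i$; either way $\{\alpha\}$ and $\{\beta\}$ are incompatible in some $P_{A_i}$. So the constant sequences $\langle\{\alpha\}:i<\tau\rangle$ with $\alpha\in X$ form an antichain of size $\lambda^+$.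

Conversely, let $\mathcal{X}$ be an antichain of size $\lambda^+$ in the product; we show that $A^*$ is not positive. Lemma~\ref{lem:align} needs, for each $\nu$, sets that lie above $\nu$, whereas the members of $\mathcal{X}$ may share elements; the $\Delta$-system lemma separates the shared part. Code $x=\langle x^i:i<\tau\rangle$ by the small set $\tilde{x}=\bigcup_{i<\tau}\{i\}\times x^i$; the coding is injective. Shrinking $\mathcal{X}$, we may assume that the sets $\tilde{x}$ form a $\Delta$-system with root $\tilde{r}=\bigcup_{i<\tau}\{i\}\times r^i$ and that none of them equals $\tilde{r}$. The sets $\tilde{x}\setminus\tilde{r}$ are then nonempty and pairwise disjoint, so for each $\nu\in E$ at most $\lambda$ of them meet $\tau\times\nu$. Choose $x_\nu\in\mathcal{X}$ for which $\tilde{x}_\nu\setminus\tilde{r}$ misses $\tau\times\nu$, put $a^i_\nu=x^i_\nu\setminus r^i\subseteq\lambda^+\setminus\nu$, and let $S$ be given by Lemma~\ref{lem:align}.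

We claim that $\Delta[S]\cap A^*=\emptyset$. Let $\nu<\mu$ be in $S$ and suppose that $\xi=\Delta(\nu,\mu)$ is defined and lies in $A^*$. The elements $x_\nu$ and $x_\mu$ are distinct: for some $i$ the set $a^i_\nu$ is nonempty, and it is included in $\mu$, while $a^i_\mu$ is disjoint from $\mu$. Fix any $i<\tau$ and two distinct elements of $x^i_\nu\cup x^i_\mu$. If both lie in $x^i_\nu$ or both lie in $x^i_\mu$, their $\Delta$-value is defined and lies in $A_i$. Otherwise neither lies in $r^i$, which is included in both sets, so they are some $\alpha\in a^i_\nu$ and $\beta\in a^i_\mu$. Then $\Delta(\alpha,\beta)$ is defined and lies in $\{\xi\}\cup\Delta[a^i_\nu]$, and this set is included in $A_i$ because $\xi\in A^*$ and $a^i_\nu\subseteq x^i_\nu\in P_{A_i}$. So $x^i_\nu\cup x^i_\mu\in P_{A_i}$ for every $i$, and $x_\nu,x_\mu$ are distinct compatible members of an antichain. This contradiction proves the claim, and since $|S|=\lambda^+$, the set $A^*$ is not positive.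
\end{proof}

So a single $P_A$ never answers the question: if it is $\lambda^+$-cc, so is its square. What we need is two positive sets whose intersection is not positive. If $\mathcal{F}$ is an ultrafilter, then $\mathcal{F}^+=\mathcal{F}$ is closed under intersections and no such sets exist. If $\mathcal{F}$ is not an ultrafilter, a set $A$ with $A\notin\mathcal{F}$ and $\lambda^+\setminus A\notin\mathcal{F}$ is positive together with its complement. Everything now depends on showing that $\mathcal{F}$ is not an ultrafilter.

\section{Splitting positive sets}\label{sec:split}

We have no description of $\mathcal{F}$ that exhibits a set it leaves undecided. But its completeness alone is incompatible with being an ultrafilter, unless $\lambda$ is measurable.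

\begin{lemma}\label{lem:ultra}
\begin{enumerate}
\item[(i)] If there is a $\lambda$-complete nonprincipal ultrafilter on $\lambda^+$, then $\lambda$ is measurable.
\item[(ii)] $\omega_1$ is not measurable.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $V$ be such an ultrafilter. As $2^\lambda\ge\lambda^+$, there are pairwise distinct functions $r_\alpha:\lambda\to 2$ $(\alpha<\lambda^+)$. For $j<\lambda$ let $b(j)<2$ be the value with $\{\alpha:r_\alpha(j)=b(j)\}\in V$. At most one $r_\alpha$ equals $b$, so $D=\{\alpha:r_\alpha\ne b\}$ belongs to $V$, because $V$ is nonprincipal. For $\alpha\in D$ let $k(\alpha)$ be the least $j$ with $r_\alpha(j)\ne b(j)$, and let $W=\{Y\subseteq\lambda:k^{-1}[Y]\in V\}$. Since preimages commute with intersections, $W$ is a proper $\lambda$-complete filter. It is an ultrafilter, since $k^{-1}[Y]$ and $k^{-1}[\lambda\setminus Y]$ partition $D\in V$. It is nonprincipal, since $k^{-1}\{j\}$ is disjoint from $\{\alpha:r_\alpha(j)=b(j)\}\in V$.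

(ii) Let $W$ be a $\sigma$-complete nonprincipal ultrafilter on $\omega_1$, and let $s_j:\omega\to 2$ $(j<\omega_1)$ be pairwise distinct. For $n<\omega$ let $c(n)<2$ be the value with $\{j:s_j(n)=c(n)\}\in W$. The intersection of these countably many sets belongs to $W$, and it equals $\{j:s_j=c\}$, which has at most one element. This contradicts the assumption that $W$ is proper and nonprincipal.
\end{proof}

For higher powers we need more than two disjoint positive sets, so we apply the lemma to $\mathcal{F}$ restricted to an arbitrary positive set.

\begin{lemma}\label{lem:split}
Suppose $\lambda$ is not measurable. Then every positive set is a disjoint union of two positive sets. Consequently, for every $N$ with $2\le N\le\omega$ there is a partition $\langle B_i:i<N\rangle$ of $\lambda^+$ into positive sets.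
\end{lemma}

\begin{proof}
Let $A$ be a positive set that does not split, write $A^c=\lambda^+\setminus A$, and let $V=\{B\subseteq\lambda^+:B\cup A^c\in\mathcal{F}\}$. This is a $\lambda$-complete filter, because $\bigl(\bigcap_iB_i\bigr)\cup A^c=\bigcap_i(B_i\cup A^c)$, and it is proper because $A^c\notin\mathcal{F}$. Given $B$, one of $A\setminus B$ and $A\cap B$ is not positive. If $A\setminus B$ is not positive, its complement $B\cup A^c$ is in $\mathcal{F}$, so $B\in V$. If $A\cap B$ is not positive, its complement $(\lambda^+\setminus B)\cup A^c$ is in $\mathcal{F}$, so $\lambda^+\setminus B\in V$. Thus $V$ is an ultrafilter. It includes $\mathcal{F}$, hence contains each $[\alpha+1,\lambda^+)$ and so omits each $\{\alpha\}$. By Lemma~\ref{lem:ultra}(i), $\lambda$ is measurable, a contradiction.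

The set $R_0=\lambda^+$ is positive because $\mathcal{F}$ is proper. Recursively write $R_n$ as a disjoint union of positive sets $B'_n$ and $R_{n+1}$. For finite $N$ take $B'_0,\dots,B'_{N-2},R_{N-1}$. For $N=\omega$ take $B_0=B'_0\cup\bigcap_nR_n$ and $B_n=B'_n$ for $n\ge1$.
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The implication (3)$\Rightarrow$(2) is the case $n=1$, and (2)$\Rightarrow$(1) is Proposition~\ref{prop:necessary}. Assume (1). We treat (3) and the ``moreover'' clause together: let $N=n+1$ for the former and $N=\omega$ for the latter. We want $N$ sets such that any finitely many of them, short of all, have a positive intersection, while all of them have an empty intersection. Complements of the pieces of a partition do this. Let $\langle B_i:i<N\rangle$ be as in Lemma~\ref{lem:split}, let $A_i=\lambda^+\setminus B_i$, and let $\mathbb{P}$ be the disjoint sum of the posets $P_{A_i}$ $(i<N)$. By Lemma~\ref{lem:basic} and (S1), $\mathbb{P}$ is ${<}\lambda$-closed and has size $\lambda^+$, and the statement on greatest lower bounds holds.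

Let $1\le m<N$, so that $m$ is finite. By (S3), $\mathbb{P}^m$ is the disjoint sum of the countably many products $\prod_{j<m}P_{A_{s(j)}}$ with $s:m\to N$. Given $s$, pick $i<N$ outside the range of $s$. Then $B_i$ is disjoint from every $B_{s(j)}$, so $\bigcap_{j<m}A_{s(j)}\supseteq B_i$ is positive, and the product is $\lambda^+$-cc by Proposition~\ref{prop:cc}. By (S2), $\mathbb{P}^m$ is $\lambda^+$-cc.

On the other hand, $\mathbb{P}^N$ has the summand $\prod_{i<N}P_{A_i}$, which corresponds to the identity map on $N$. Here $N\le\omega<\lambda$ and $\bigcap_{i<N}A_i=\emptyset$ is not positive, so this summand is not $\lambda^+$-cc by Proposition~\ref{prop:cc}; explicitly, the elements $\langle(i,\{\alpha\}):i<N\rangle$ with $\alpha<\lambda^+$ form an antichain in $\mathbb{P}^N$. For $N=n+1$ and $m=n$ this is (3), and for $N=\omega$ it is the ``moreover'' clause.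
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:CH} and Corollary~\ref{cor:CH}]
Take $\lambda=\omega_1$. It is not measurable by Lemma~\ref{lem:ultra}(ii), and $\lambda^{<\lambda}=\lambda$ is equivalent to CH by Section~\ref{sec:prelim}. Corollary~\ref{cor:CH} is the equivalence of (1) and (2). For Theorem~\ref{thm:CH}, take $N=2$ in the proof above and $A=A_0=B_1$, so that $\omega_2\setminus A=B_0=A_1$. Both sets are positive and their intersection is empty, so by Proposition~\ref{prop:cc} the posets $P_A$ and $P_{\omega_2\setminus A}$ are $\aleph_2$-cc and their product is not. They are $\sigma$-closed by Lemma~\ref{lem:basic}(ii), and the properties of their sum $\mathbb{P}$ were shown above.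
\end{proof}

\begin{remark}[Where the hypotheses enter]
Property (a) of the sequence is used only for the properness of $\mathcal{F}$. It cannot be dropped: the zero functions satisfy (b), but for them $\Delta$ is nowhere defined and no $P_A$ is $\lambda^+$-cc. The hypothesis $\lambda^{<\lambda}=\lambda$ bounds $|T_\eta|$ and $|P_A|$, bounds the number of patterns in Lemma~\ref{lem:align}, and makes the $\Delta$-system lemma applicable; by Proposition~\ref{prop:necessary} it is indispensable. That $\lambda$ is not measurable is used only in Lemma~\ref{lem:split}, so the implications (3)$\Rightarrow$(2)$\Rightarrow$(1) hold for every regular uncountable $\lambda$. The proofs of Lemma~\ref{lem:coherent} through Proposition~\ref{prop:cc} use only that $\lambda$ is infinite and regular with $\lambda^{<\lambda}=\lambda$, so they apply to $\lambda=\omega$, with ``finite'' for ``small''. There the argument stops at Lemma~\ref{lem:split}: it would produce a nonprincipal ultrafilter on $\omega$, which is no contradiction.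
\end{remark}

\begin{remark}
The posets $P_{A_i}$ in the proof of Theorem~\ref{thm:general} are not $\lambda^+$-Knaster, and hence neither are their sums. Indeed, if $|X|=\lambda^+$ and the singletons $\{\alpha\}$ with $\alpha\in X$ were pairwise compatible in $P_{A_i}$, then $\Delta[X]\subseteq A_i$ would miss the positive set $B_i$. So for $\lambda=\omega_1$ the ``moreover'' clause does not include the statement on $\aleph_2$-Knaster posets quoted in the introduction.
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Chain conditions, unbounded colorings and the C-sequence spectrum},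
\texttt{http://www.assafrinot.com/files/rinot\_luminy2019.pdf}.

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
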